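\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{question}{Question}

\title{Profinite groups whose commutators are covered\\ by countably many abelian subgroups}


\begin{abstract}
Let $G$ be a profinite group whose commutators are covered by countably many abelian subgroups. Is the closed derived subgroup $G'$ necessarily finite-by-abelian? We show that the answer is no: for every prime $p$ there is a nilpotent metrizable pro-$p$ group whose commutators are covered by finitely many abelian subgroups while $G''$ is infinite. The example comes from an $8$-dimensional graded algebra in which, on elements of degree one, the map $(u,v,w)\mapsto u(vw-wv)$ is the determinant of a three-dimensional space. We then characterize the groups in question by a commutation condition on an open normal subgroup. In particular, ``countably many'' can be replaced by ``finitely many''. In these groups $G'$ is virtually abelian and $G''$ has finite exponent. Moreover, $G'$ is finite-by-abelian if $G$ is topologically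 finitely generated, or if $G$ has an open abelian normal subgroup with $2$-generator quotient; for $3$-generator quotients this fails.
\end{abstract}

\section{The question and the results}

A \emph{covering} of a subset $X$ of a group $G$ is a family $\{G_i\}_{i\in I}$ of subgroups of $G$ with $X\subseteq\bigcup_{i\in I}G_i$. A \emph{profinite group} is a topological group isomorphic to an inverse limit of finite groups, equivalently, a compact Hausdorff totally disconnected topological group. For a profinite group $G$ we write $[x,y]=x^{-1}y^{-1}xy$, call such elements \emph{commutators}, and let $G'$ be the \emph{closed} subgroup generated by all commutators; $G''=(G')'$. For a class $\mathcal X$ of groups, a group is \emph{finite-by-$\mathcal X$} if it has a finite normal subgroup with quotient in $\mathcal X$.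

How much does a small covering of the commutators say about $G'$? Two results of this kind are known for a profinite group $G$:
\begin{itemize}
\item[(a)] the set of commutators is covered by countably many procyclic subgroups if and only if $G'$ is finite-by-procyclic;
\item[(b)] the set of commutators is covered by countably many nilpotent subgroups if and only if $G'$ is finite-by-nilpotent.
\end{itemize}
The class of abelian groups lies between these two classes, and the following question is taken from \cite{talk}.

\begin{question}
Let $G$ be a profinite group in which the commutators are covered by countably many abelian subgroups. Is $G'$ necessarily finite-by-abelian?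
\end{question}

One is tempted to answer yes, and not only because of (a) and (b). If the \emph{whole} group $G'$ is covered by countably many abelian subgroups, then $G'$ is finite-by-abelian; this is a short application of the Baire category theorem and Schur's theorem (Proposition~\ref{prop:whole}). The hypothesis of the question, however, concerns only the commutators, and two commutators that lie in different members of the covering need not commute. This freedom is enough.

\begin{theorem}\label{thm:A}
For every prime $p$ there is a nilpotent metrizable pro-$p$ group $G=M\rtimes Q$, with $M$ abelian of exponent $p$ and $Q$ a finite $p$-group generated by three elements, such that the commutators of $G$ are covered by at most $|Q|^2$ abelian subgroups and $G''$ is infinite. Hence $G'$ is not finite-by-abelian.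
\end{theorem}

The idea fits in a few lines. In a split extension $G=M\rtimes Q$ as in the theorem, let $X=x-1$, $Y=y-1$ and $Z=z-1$ for $x,y,z\in Q$, viewed as operators on $M$ (acting from the right). To leading order, $|Q|^2$ abelian subgroups suffice to cover the commutators if $X(XY-YX)=0$ for all $X,Y$, whereas $G''\ne1$ as soon as $X(YZ-ZY)\ne0$ for some $X,Y,Z$. So we look for a nonzero \emph{alternating} trilinear map of the form $X(YZ-ZY)$. In dimension two there is no nonzero alternating trilinear map, and in dimension three there is the determinant. What remains is to realize the determinant as $X(YZ-ZY)$ in an associative algebra, in every characteristic.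

The second theorem describes all groups in question. For an open normal subgroup $K$ of $G$ and $x,y\in G$, let $W_K(x,y)$ be the closed subgroup generated by all $[xk,yk']$ with $k,k'\in K$. For subgroups $X,Y$, let $[X,Y]$ be the closed subgroup generated by all $[x,y]$ with $x\in X$, $y\in Y$.

\begin{theorem}\label{thm:B}
For a profinite group $G$ the following are equivalent.
\begin{itemize}
\item[\textup{(1)}] The commutators of $G$ are covered by countably many abelian subgroups.
\item[\textup{(2)}] The commutators of $G$ are covered by finitely many abelian subgroups.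
\item[\textup{(3)}] There is an open normal subgroup $K$ such that $W_K(x,y)$ is abelian for all $x,y\in G$.
\item[\textup{(4)}] There is an open normal subgroup $K$ such that $[G,K]$ is abelian and $[k,x]$ commutes with $[x,y]$ for all $k\in K$ and $x,y\in G$.
\end{itemize}
\end{theorem}

Condition (4) is the group version of ``$X(XY-YX)=0$''. It shows what remains true of the expected answer.

\begin{theorem}\label{thm:C}
Let $G$ be a profinite group whose commutators are covered by countably many abelian subgroups. Let $K$ be as in Theorem~\textup{\ref{thm:B}(4)}, put $A=[G,K]$ and $B=[A,G']$, and let $Z\ge C_G(A)$ be the closed normal subgroup such that $Z/C_G(A)$ is the center of $G/C_G(A)$. Then $G/Z$ is finite. Let $r$ be the minimal number of generators of $G/Z$, and let $t=\max(1,\lceil r/2\rceil)$ and $m=|G':A|$.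
\begin{itemize}
\item[\textup{(1)}] $m<\infty$, so $G'$ is virtually abelian. Moreover $[A,\underbrace{G',\dots,G'}_{t}]=1$, and $\gamma_{t+1}(G')$ is finite.
\item[\textup{(2)}] $B$ is abelian of exponent dividing $m^{t-1}$ and is centralized by $K$, and $G''/B$ is finite. In particular $G''$ has finite exponent.
\item[\textup{(3)}] $G'$ is finite-by-abelian if and only if $B$ is finite. This holds in each of the following cases:
\begin{itemize}
\item[\textup{($\alpha$)}] $G$ is topologically finitely generated;
\item[\textup{($\beta$)}] $r\le2$; in particular, if $G$ has an open abelian normal subgroup $M_0$ such that $G/M_0$ is generated by two elements;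
\item[\textup{($\gamma$)}] for no prime $p$ does $G'$ contain an infinite elementary abelian $p$-subgroup.
\end{itemize}
\end{itemize}
\end{theorem}

The groups of Theorem~\ref{thm:A} show that ``two elements'' in ($\beta$) cannot be replaced by ``three'', and that finite generation cannot be dropped in ($\alpha$); see Remark~\ref{rem:sharp}.

Section~\ref{sec:tools} fixes notation and treats the warm-up case in which all of $G'$ is covered. Section~\ref{sec:example} contains the example and does not depend on what follows it. Sections~\ref{sec:generic} and~\ref{sec:four} prove Theorem~\ref{thm:B}, and Section~\ref{sec:positive} proves Theorem~\ref{thm:C}. Results (a) and (b) are not used.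

\section{Notation, tools, and a warm-up}\label{sec:tools}

We write $x^y=y^{-1}xy$ and use throughout the identities
\begin{equation}\label{eq:id}
[xy,z]=[x,z]^y[y,z],\qquad [x,yz]=[x,z][x,y]^z .
\end{equation}
If $X,Y_1,Y_2$ are closed normal subgroups of a profinite group, then $Y_1Y_2$ is a closed normal subgroup by compactness, and
\begin{equation}\label{eq:prod}
[X,Y_1Y_2]=[X,Y_1][X,Y_2],
\end{equation}
since modulo the right-hand side $X$ centralizes $Y_1$ and $Y_2$. We put $[X,{}_0Y]=X$ and $[X,{}_{s+1}Y]=[[X,{}_sY],Y]$.

A closed abelian normal subgroup $A$ of $G$ is written additively when convenient, as a right $G$-module: $a^g=ag$ and $[a,g]=a(g-1)$. We say that $g,h\in G$ \emph{act commutingly} on $A$ if $agh=ahg$ for all $a\in A$, that is, if $[g,h]$ centralizes $A$. In that case $g-1$ and $h-1$ commute as endomorphisms of $A$.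

Three standard theorems are used.
\begin{itemize}
\item \emph{Baire.} If a nonempty compact Hausdorff space is a countable union of closed subsets, then one of them has nonempty interior.
\item \emph{Schur.} If the center of a group $\Gamma$ has finite index, then the derived subgroup of $\Gamma$ is finite.
\item \emph{Baer.} If the $t$-th term $\zeta_t(\Gamma)$ of the upper central series of a group $\Gamma$ has finite index, then $\gamma_{t+1}(\Gamma)$ is finite.
\end{itemize}
The last two are statements about abstract groups. For profinite $\Gamma$, the closed derived subgroup and the terms of the closed lower central series are the closures of their abstract counterparts, and a finite subgroup of a Hausdorff group is closed. So the two theorems hold equally for the closed versions.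

\begin{proposition}\label{prop:whole}
Let $\Gamma$ be a profinite group covered by countably many abelian subgroups. Then the center of $\Gamma$ is open, and $\Gamma'$ is finite.
\end{proposition}

\begin{proof}
Closures of abelian subgroups are abelian, so we may assume that $\Gamma=\bigcup_iA_i$ with closed abelian $A_i$. By Baire some $A_i$ contains a coset of an open normal subgroup $N$, hence contains $N$; so $N$ is abelian. Let $xN$ be a coset of $N$. By Baire, applied to $xN=\bigcup_i(xN\cap A_i)$, some $A_j$ contains $xnN_x$ with $n\in N$ and an open normal subgroup $N_x\le N$. Then $xn$ and $N_x$ lie in $A_j$, so $xn$ centralizes $N_x$. Since $n\in N$ also centralizes $N_x$, so does $x$. Let $N_0$ be the intersection of the $N_x$, where $x$ runs over representatives of the finitely many cosets of $N$. Then $N_0$ is open and is centralized by $N$ and by all the representatives, so it is central. Schur's theorem completes the proof.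
\end{proof}

For $\Gamma=G'$ this gives that $G''$ is finite. The proof has two steps, which recur in Section~\ref{sec:generic} in a harder form. Baire gives commutation for \emph{generic} elements, and one then has to pass from the generic element $xn$ to the given element $x$. For coverings of commutators, the second step is the main difficulty.

\section{The counterexample}\label{sec:example}

\subsection{What a split extension has to satisfy}\label{ss:split}
Let $Q$ be a finite group acting on a profinite abelian group $M$, and let $G=M\rtimes Q$ with $h^q=hq$ for $h\in M$, $q\in Q$. Every element of $G$ has the form $xh$ with $x\in Q$, $h\in M$. Let $x,y\in Q$, $h,h'\in M$ and $g=[x,y]$. In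
\[
[xh,yh']=h^{-1}x^{-1}h'^{-1}y^{-1}\,x\,h\,y\,h'
\]
we move the elements of $M$ to the right. The factor $h^{-1}$ passes $x^{-1}y^{-1}xy=g$, the factor $h'^{-1}$ passes $y^{-1}xy=x^y$, and $h$ passes $y$. Hence
\begin{equation}\label{eq:split}
[xh,yh']=g\cdot s,\qquad s=-hg-h'x^y+hy+h'=h(y-g)+h'(1-x^y).
\end{equation}
If $g$ centralizes every such $s$, that is, if
\begin{equation}\label{eq:want}
M(y-g)(g-1)=0\quad\text{and}\quad M(1-x^y)(g-1)=0,
\end{equation}
then all $[xh,yh']$ with $h,h'\in M$ lie in one abelian subgroup. If \eqref{eq:want} holds for all $x,y\in Q$, then $|Q|^2$ abelian subgroups cover the commutators. On the other hand, $G''$ contains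
\[
[[h,x],[y,z]]=h(x-1)([y,z]-1)\qquad(x,y,z\in Q,\ h\in M).
\]

Suppose now that $Q\le1+J$, where $J$ is a nilpotent ideal of a ring acting on $M$, and put $X=x-1$, $Y=y-1$, $Z=z-1$. For ring elements we write $\langle u,v\rangle=uv-vu$. Then $g-1=x^{-1}y^{-1}(xy-yx)=x^{-1}y^{-1}\langle X,Y\rangle$ has leading term $\langle X,Y\rangle$. So, to leading order, \eqref{eq:want} reads $Y\langle X,Y\rangle=0=X\langle X,Y\rangle$, while we want $X\langle Y,Z\rangle\ne0$ for some triple. As $X\langle Y,Z\rangle$ always vanishes for $Y=Z$, this asks that $X\langle Y,Z\rangle$ be nonzero and alternating.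

\subsection{The algebra}
For odd $p$, the exterior algebra of $\mathbb F_p^3$ has this property: for vectors $u,v,w$ one has $u\langle v,w\rangle=2\,u\wedge v\wedge w$. In characteristic $2$ it is commutative and useless. We remove the factor $2$ by letting the product $uvw$ record only the even permutations in the determinant. Put
\[
\tau(u,v,w)=u_1v_2w_3+u_2v_3w_1+u_3v_1w_2\qquad(u,v,w\in\mathbb F_p^3).
\]
Then
\begin{equation}\label{eq:det}
\begin{aligned}
\tau(u,v,w)-\tau(u,w,v)&=u_1(v_2w_3-v_3w_2)+u_2(v_3w_1-v_1w_3)+u_3(v_1w_2-v_2w_1)\\
&=\det(u,v,w).
\end{aligned}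
\end{equation}

Let $R$ be the $\mathbb F_p$-algebra with $1$ generated by $e_1,e_2,e_3$ subject to the following relations, with indices modulo $3$:
\begin{itemize}
\item $e_ie_j=0$ unless $j\equiv i+1$;
\item $e_1e_2e_3=e_2e_3e_1=e_3e_1e_2$, and we call this element $\omega$;
\item all products of four generators are $0$.
\end{itemize}
The corresponding ideal of the free algebra is spanned by the words that contain a forbidden pair $e_ie_j$ with $j\not\equiv i+1$, the words of length at least $4$, and the differences of the three words $e_1e_2e_3$, $e_2e_3e_1$, $e_3e_1e_2$. This span is indeed an ideal, because multiplying such a difference by a generator gives a combination of words of length $4$. Hence $R$ is graded and has basis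
\[
1;\quad e_1,e_2,e_3;\quad e_1e_2,\ e_2e_3,\ e_3e_1;\quad \omega .
\]
Let $J$ be the ideal spanned by all basis elements other than $1$. Then $J^2$ and $J^3$ consist of the elements all of whose components have degree at least $2$ and at least $3$, respectively; so $J^3=\mathbb F_p\omega$, and $J^4=0$.

\begin{lemma}\label{lem:alg}
Let $u,v,w\in J$, with degree-one parts $\sum u_ie_i$, $\sum v_ie_i$, $\sum w_ie_i$. Then $u\langle v,w\rangle=\det(u,v,w)\,\omega$, where the determinant is that of the coefficient vectors. In particular $u\langle u,v\rangle=u\langle v,u\rangle=0$, and $e_1\langle e_2,e_3\rangle=\omega\ne0$.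
\end{lemma}

\begin{proof}
Since $J^4=0$, only the degree-one parts matter. For these, $uvw=\tau(u,v,w)\,\omega$ by the relations, and \eqref{eq:det} gives the claim.
\end{proof}

\emph{Two cases by hand.} Let $M$ be a power of $R$, on which $1+J$ acts by right multiplication, and let $x=1+e_1$ and $y=1+e_2$. As $e_1^2=e_2^2=e_2e_1=0$, we have
\[
g=[x,y]=1+(1-e_1)(1-e_2)(e_1e_2-e_2e_1)=1+e_1e_2,\qquad x^y=1+(1-e_2)e_1(1+e_2)=1+e_1+e_1e_2.
\]
By \eqref{eq:split}, the commutators $[xh,yh']$ are the elements $gs$ with $s=h(e_2-e_1e_2)-h'(e_1+e_1e_2)$, and $s(g-1)=s\,e_1e_2=0$ because $e_2e_1=e_1e_1=0$. In contrast, $e_3(g-1)=e_3e_1e_2=\omega$. So $[h,1+e_3]=he_3$ does not commute with $g$ if $h\omega\ne0$; this is no obstacle to the covering, since the factors $e_2-e_1e_2$ and $e_1+e_1e_2$ in $s$ do not involve $e_3$. The identification of the three cyclic words is needed when the pair mixes the generators. For $u=e_1+e_2$ we have $\langle u,e_3\rangle=e_2e_3-e_3e_1$, and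
\[
u\langle u,e_3\rangle=e_1e_2e_3-e_2e_3e_1=\omega-\omega=0 .
\]

\subsection{The group}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The set $1+J$ is a group of order $p^7$ under multiplication. Let $Q$ be its subgroup generated by $1+e_1$, $1+e_2$, $1+e_3$. Let $M=\prod_{i\in\mathbb N}R$, a compact metrizable abelian group of exponent $p$, on which $R$, and hence $Q$, acts by right multiplication in each coordinate. Put $G=M\rtimes Q$. Then $G$ is the inverse limit of the finite $p$-groups $R^n\rtimes Q$, $n\in\mathbb N$, so it is a pro-$p$ group, and it is metrizable. It is nilpotent: some $\gamma_c(G)$ lies in $M$ because $Q$ is a finite $p$-group, and $\gamma_{c+4}(G)\le MJ^4=0$ because $[h,xh']=h(x-1)\in hJ$ for $h,h'\in M$ and $x\in Q$.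

\emph{The covering.} Let $x,y\in Q$, $g=[x,y]$, $X=x-1$, $Y=y-1$. Then $g-1=x^{-1}y^{-1}\langle X,Y\rangle\in J^2$. For $w\in J$ we have $wx^{-1}y^{-1}\in w+J^2$, and therefore, as $J^4=0$,
\begin{equation}\label{eq:lead}
w(g-1)=w\langle X,Y\rangle\qquad(w\in J).
\end{equation}
By Lemma~\ref{lem:alg} the right-hand side depends only on the degree-one part of $w$. Now $y-g=Y-(g-1)\in Y+J^2$ and $1-x^y=-y^{-1}Xy\in-X+J^2$. So
\[
(y-g)(g-1)=Y\langle X,Y\rangle=0,\qquad (1-x^y)(g-1)=-X\langle X,Y\rangle=0
\]
by Lemma~\ref{lem:alg}. This gives \eqref{eq:want}. Hence $g$ centralizes the subgroup $S_{x,y}=M(y-g)+M(1-x^y)$ of $M$, and by \eqref{eq:split} the abelian subgroup generated by $g$ and $S_{x,y}$ contains $[xh,yh']$ for all $h,h'\in M$. These at most $|Q|^2$ subgroups cover all commutators of $G$.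

\emph{$G''$ is infinite.} Let $x=1+e_1$, $y=1+e_2$, $z=1+e_3$. For $h\in M$ we have $[h,x]=he_1\in G'$, and by \eqref{eq:lead}, applied to the pair $(y,z)$ with $w=e_1$,
\[
[[h,x],[y,z]]=he_1([y,z]-1)=h\,e_1\langle e_2,e_3\rangle=h\omega\in G''.
\]
As $h$ runs through the sequences with entries in $\{0,1\}$, this gives infinitely many elements. If $G'$ had a finite normal subgroup $T$ with $G'/T$ abelian, then $T$ would be closed and contain all commutators of $G'$, so $G''\le T$ would be finite, a contradiction.
\end{proof}

\section{From a countable covering to a uniform one}\label{sec:generic}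

We begin the proof of Theorem~\ref{thm:B}. The subgroup $W_K(x,y)$ depends only on the cosets $xK$ and $yK$, so if (3) holds then at most $|G/K|^2$ abelian subgroups $W_K(x,y)$ cover the commutators. Thus (3)$\Rightarrow$(2), and (2)$\Rightarrow$(1) is trivial. For the other implications we first see what a single $W_K(x,y)$ contains.

\begin{lemma}\label{lem:W}
Let $K$ be an open normal subgroup of $G$, let $x,y\in G$, and let $W=W_K(x,y)$. Then $K$ normalizes $W$, and $W$ contains $[x,y]$, $K'$, and all $[x,k]$ and $[y,k]$ with $k\in K$.
\end{lemma}

\begin{proof}
For $k,k_1,k_2\in K$ we have $(xk_1)^k\in xK$ and $(yk_2)^k\in yK$, so $W^k=W$. From $[xk_1,yk_2]=[xk_1,k_2][xk_1,y]^{k_2}$ we get $[xk_1,k_2]\in W$, and $[x,k_2]\in W$ for $k_1=1$. Then $[xk_1,k_2]=[x,k_2]^{k_1}[k_1,k_2]$ gives $[k_1,k_2]\in W$. Finally $[xk_1,y]=[x,y]^{k_1}[k_1,y]$ gives $[k_1,y]\in W$.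
\end{proof}

\begin{proof}[Proof of \textup{(3)}$\Rightarrow$\textup{(4)}]
Let $K$ be as in (3). For $x,y\in G$ and $k,k'\in K$, the elements $[x,k]$ and $[y,k']$ both lie in the abelian group $W_K(x,y)$. So $[G,K]$ is abelian. Likewise $[k,x]$ and $[x,y]$ lie in $W_K(x,y)$ and commute.
\end{proof}

The rest of this section proves (1)$\Rightarrow$(3). Assume (1). Passing to closures, we assume that the commutators are covered by closed abelian subgroups $A_1,A_2,\dots$. We call $(x,y)\in G\times G$ \emph{good for $K$} if $W_K(x,y)$ is abelian; then it is good for every smaller open normal subgroup. Let $U$ be the set of pairs that are good for some open normal subgroup. If $(x,y)$ is good for $K$, then so are all pairs in $xK\times yK$; hence $U$ is open. We show first that $U$ is dense, then that $U=G\times G$, and finally obtain a uniform $K$ by compactness.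

\subsection{Generic pairs}

\begin{lemma}\label{lem:dense}
$U$ is dense in $G\times G$.
\end{lemma}

\begin{proof}
A basic open set $O=xH\times yH$, with $H$ open and normal, is compact and is the union of the closed sets $\{(a,b)\in O:[a,b]\in A_i\}$. By Baire one of these contains some $aK\times bK$ with $K$ open and normal. Then $W_K(a,b)\le A_i$ is abelian, so $(a,b)\in U\cap O$.
\end{proof}

Density lets us choose coset representatives in general position. Let $C_1,\dots,C_n$, $n\ge2$, be the cosets of an open normal subgroup. For $i\ne j$, the condition $(a_i,a_j)\in U$ defines an open dense subset of $C_1\times\dots\times C_n$, because it is the preimage of the open dense subset $U\cap(C_i\times C_j)$ of $C_i\times C_j$ under an open continuous projection. Finitely many open dense sets have nonempty intersection. So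
\begin{equation}\label{eq:rep}
\text{there are }a_i\in C_i\text{ and an open normal }K\text{ such that all }(a_i,a_j),\ i\neq j,\text{ are good for }K,
\end{equation}
and $K$ may be chosen inside any given open normal subgroup. The pairs $(a_i,a_i)$ have to be excluded, since density says nothing about the diagonal.

\begin{lemma}\label{lem:N}
There is an open normal subgroup $N$ with $[G,N]$ abelian.
\end{lemma}

\begin{proof}
Since $U\ne\emptyset$, Lemma~\ref{lem:W} gives an open normal $H$ with $H'$ abelian. If $H=G$, take $N=G$. Otherwise apply \eqref{eq:rep} to the cosets of $H$ to get representatives $a_1,\dots,a_n$ with $n\ge2$, and $K\le H$.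

\emph{$[G,K]$ centralizes $K'$.} Let $c=a_ih$ with $h\in H$, and let $k\in K$. Then $[c,k]=[a_i,k]^h[h,k]$. The factor $[h,k]$ lies in the abelian group $H'$, which contains $K'$. For $j\ne i$, the element $[a_i,k]$ and the group $K'$ lie in the abelian group $W_K(a_i,a_j)$, so $[a_i,k]$ centralizes $K'$. As $K'$ is normal in $G$, so does $[a_i,k]^h$.

\emph{Choice of $N$.} Now apply \eqref{eq:rep} to the cosets of $K$ to get representatives $c_1,\dots,c_m$ ($m\ge2$) and an open normal $N\le K$ such that all $(c_i,c_j)$, $i\neq j$, are good for $N$. For $k\in K$ and $n\in N$,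
\[
[c_ik,n]=[c_i,n]^k[k,n]=[c_i,n]\,[[c_i,n],k]\,[k,n],
\]
and the last two factors lie in $[N,K]\le K'$. So $[G,N]$ is contained in the closed subgroup generated by $K'$ and all $[c_i,n]$ with $n\in N$, and it is enough that these generators commute. The elements $[c_i,n]$ and $[c_j,n']$ lie in the abelian group $W_N(c_i,c_j)$ if $i\ne j$, and in $W_N(c_i,c_l)$ for any $l\ne i$ if $i=j$. The $[c_i,n]$ lie in $[G,K]$ and so centralize $K'$. Finally, $K'\le H'$ is abelian.
\end{proof}

\subsection{From generic pairs to all pairs}

Fix $N$ as in Lemma~\ref{lem:N} and put $A=[G,N]$, a closed abelian normal subgroup of $G$. For $n\in N$ and $g\in G$ the commutator $[n,g]$ lies in $A$ and so centralizes $A$; hence $n$ and $g$ act commutingly on $A$.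

Given an arbitrary pair $(x,y)$, we want to show that it is good for some $K$. Put $g=[x,y]$. Modulo $A$ the group $N$ is central, so for $n,n'\in N$
\[
[xn,yn']=g\,\theta(n,n')\qquad\text{with }\theta(n,n')=\theta_{x,y}(n,n')\in A .
\]
The commutators $g\theta(n,n')$ and $g$ commute exactly when the function
\[
F(n,n')=\theta(n,n')(g-1)\in A,
\]
which is continuous on $N\times N$, vanishes at $(n,n')$. So we must show that $F$ vanishes near $(1,1)$. The covering implies that $F$ has only countably many values, and the commutator identities say that $F$ is close to a crossed homomorphism in each variable. In the simplest case, that of a homomorphism, countable image forces an open kernel by Baire. This is the pattern of the proof; the extra work comes from the two variables and the action of $N$.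

\begin{lemma}\label{lem:all}
$U=G\times G$.
\end{lemma}

\begin{proof}
Fix $(x,y)$ and keep the notation above.

\emph{Step 1: $F$ has countable image.} Let $\theta,\theta'\in A$. From $g\theta\cdot g\theta'=g^2(\theta g+\theta')$ and $g\theta'\cdot g\theta=g^2(\theta'g+\theta)$ we see that $g\theta$ and $g\theta'$ commute if and only if $\theta(g-1)=\theta'(g-1)$. Hence $F$ takes at most one value on $\{(n,n'):[xn,yn']\in A_i\}$, for each $i$.

\emph{Step 2: crossed homomorphisms.} By \eqref{eq:id}, $[xn_2,y]=g^{n_2}[n_2,y]$ with $[n_2,y]\in A$, and
\[
[xn_1n_2,y]=[xn_1,y]^{n_2}[n_2,y]=g^{n_2}[n_2,y]\cdot\theta(n_1,1)n_2=g\,\theta(n_2,1)\cdot\theta(n_1,1)n_2 .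
\]
Similarly $[x,yn_2]=[x,n_2]g^{n_2}$, and
\[
[x,yn_1n_2]=[x,n_2][x,yn_1]^{n_2}=[x,n_2]g^{n_2}\cdot\theta(1,n_1)n_2=g\,\theta(1,n_2)\cdot\theta(1,n_1)n_2 .
\]
In additive notation,
\begin{equation}\label{eq:theta}
\theta(n_1n_2,1)=\theta(n_1,1)n_2+\theta(n_2,1),\qquad \theta(1,n_1n_2)=\theta(1,n_1)n_2+\theta(1,n_2).
\end{equation}
These identities hold for every pair in place of $(x,y)$. To treat both variables, fix $n'$ and use the pair $(x,yn')$. From $[x,yn']=g\theta(1,n')$ we get
\[
\theta(n,n')=\theta(1,n')+\theta_{x,yn'}(n,1).
\]
Since $g-1$ commutes with the action of $N$ on $A$, the first identity in \eqref{eq:theta} for the pair $(x,yn')$ shows that $f(n)=F(n,n')-F(1,n')=\theta_{x,yn'}(n,1)(g-1)$ satisfies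
\begin{equation}\label{eq:c}
f(n_1n_2)=f(n_1)n_2+f(n_2).
\end{equation}
In the same way, for fixed $n$ we have $[xn,y]=g\theta(n,1)$, so $\theta(n,n')=\theta(n,1)+\theta_{xn,y}(1,n')$. By the second identity in \eqref{eq:theta} for the pair $(xn,y)$, the function $n'\mapsto F(n,n')-F(n,1)$ satisfies \eqref{eq:c}. Note that $F(1,1)=0$.

\emph{Step 3: a continuous $f$ that satisfies \eqref{eq:c} on a closed subgroup $P$ of $N$ and has countable image vanishes on an open subgroup of $P$.} By \eqref{eq:c}, $f(1)=0$ and $f(n_1)=f(n_1n_2^{-1})n_2+f(n_2)$; so $f(n_1)=f(n_2)$ if and only if $f(n_1n_2^{-1})=0$. Hence $\{f=0\}$ is a closed subgroup whose right cosets are the nonempty fibers of $f$. There are countably many of them, so by Baire one has nonempty interior in $P$, and the subgroup is open in $P$.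

\emph{Step 4: $F$ vanishes near $(1,1)$.} By Steps 1--3 and $F(1,1)=0$, the functions $F(\cdot,1)$ and $F(1,\cdot)$ vanish on a common open subgroup $L$ of $N$. By Step 2, on $L\times L$ the function $F$ itself satisfies \eqref{eq:c} in each variable. The fibers of $F$ are closed and countable in number, so by Baire there are $n_0,n_0'\in L$ and an open normal subgroup $P\le L$ of $G$ such that $F$ has a constant value $c$ on $n_0P\times n_0'P$. For $n\in P$ and $n'\in n_0'P$,
\[
c=F(n_0n,n')=F(n_0,n')n+F(n,n')=cn+F(n,n'),
\]
so $F(n,n')=c-cn$ there, independently of $n'$. In particular $n\mapsto c-cn=F(n,n_0')$ satisfies \eqref{eq:c} on $P$ and has countable image. By Step 3 it vanishes on an open subgroup $P_1\le P$, so $F=0$ on $P_1\times n_0'P$. Then for $n\in P_1$ and $n'\in P$,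
\[
0=F(n,n_0'n')=F(n,n_0')n'+F(n,n')=F(n,n').
\]
So $F=0$ on $P_1\times P$.

\emph{Conclusion.} Choose $K\le P_1$ open and normal in $G$. For $k,k'\in K$ we have $\theta(k,k')\in C_A(g)$, so all $[xk,yk']$ lie in $\overline{\langle g\rangle}\,C_A(g)$, where $\overline{\langle g\rangle}$ is the closed subgroup generated by $g$. This is a closed abelian group, being a product of two compact abelian groups that centralize each other. So $(x,y)$ is good for $K$.
\end{proof}

\begin{proof}[Proof of \textup{(1)}$\Rightarrow$\textup{(3)}]
By Lemma~\ref{lem:all} and compactness, $G\times G=\bigcup_{i=1}^s x_iK_i\times y_iK_i$ with $(x_i,y_i)$ good for $K_i$. Put $K=\bigcap_iK_i$. If $(x,y)\in x_iK_i\times y_iK_i$, then $xK\times yK\subseteq x_iK_i\times y_iK_i$, so $W_K(x,y)\le W_{K_i}(x_i,y_i)$ is abelian.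
\end{proof}

\section{Condition (4)}\label{sec:four}

Let $K$ be as in (4), and put $A=[G,K]$; thus $A$ is a closed abelian normal subgroup of $G$ with $K'\le A\le K$. We want to derive (3), and for Theorem~\ref{thm:C} also information about the action of $G'$ on $A$. The difficulty is that (4) links $[k,x]$ and $[x,y]$ only when the \emph{same} element $x$ occurs. Two devices make it usable. First, we replace $x$ by $E_x$, the smallest closed normal subgroup of $G$ containing $x$, because normal subgroups can be multiplied. Second, we vary (``polarize'') $x$ by elements that commute with everything in the action on $A$. As in Theorem~\ref{thm:C}, let $Z\ge C_G(A)$ be the closed normal subgroup for which $Z/C_G(A)$ is the center of $G/C_G(A)$. Then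
\begin{equation}\label{eq:Z}
K\le Z,\qquad [G,Z]\text{ centralizes }A,
\end{equation}
where the first statement holds because $[G,K]=A\le C_G(A)$. In particular $Z$ is open, and every $\mu\in Z$ acts on $A$ commutingly with every $g\in G$.

\begin{lemma}\label{lem:four}
Let $K$ be as in \textup{(4)}, and let $x\in G$.
\begin{itemize}
\item[\textup{(a)}] For $u\in G$ let $D_{x^u}$ be the closed subgroup generated by all $[k,x^u]$, $k\in K$. Then $[K,E_x]$ is the closed subgroup generated by all $D_{x^u}$, $u\in G$.
\item[\textup{(b)}] $[E_x,G]$ centralizes $[K,E_x]$.
\item[\textup{(c)}] $G'$ centralizes $[K,Z]$; in particular $G'$ centralizes $K'$.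
\item[\textup{(d)}] $K$ centralizes $[A,G']$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) From $[k,x]^u=[k^u,x^u]$ we get $D_x^u=D_{x^u}$. So the closed subgroup generated by all $D_{x^u}$ is normal, and it is contained in $[K,E_x]$. Modulo it, every $x^u$ centralizes $K$; hence so does $E_x$.

(b) By (4), $D_x$ is centralized by $[x,a]=x^{-1}x^a$ for all $a\in G$, hence by $(x^a)^{-1}x^b=(x^{-1}x^a)^{-1}(x^{-1}x^b)$ for all $a,b\in G$. Conjugating by $v\in G$, we see that $D_{x^v}$ is centralized by all $(x^a)^{-1}x^b$ as well. These elements generate a closed normal subgroup $Y$. Modulo $Y$ all conjugates of $x$ coincide, so $x$, and hence $E_x$, is central modulo $Y$; that is, $[E_x,G]\le Y$. As $Y$ centralizes every $D_{x^v}$, it centralizes $[K,E_x]$ by (a).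

(c) Let $\mu\in Z$, $k\in K$, $x,y\in G$ and $g=[x,y]$. Apply (4) to $k$, $x\mu$, $y$: the element $[k,x\mu]=[k,\mu][k,x]^\mu$ of $A$ commutes with
\[
[x\mu,y]=g^\mu[\mu,y]=g\,[g,\mu]\,[\mu,y],
\]
which acts on $A$ as $g$ by \eqref{eq:Z}. So $g$ centralizes $[k,x\mu]$. By (4), $g$ centralizes $[k,x]$, and since $\mu$ and $g$ act commutingly on $A$, it also centralizes $[k,x]^\mu$. Hence $g$ centralizes $[k,\mu]$. Since $G'$ is topologically generated by such elements $g$, it centralizes $[K,Z]$, which contains $K'$ because $K\le Z$.

(d) As $A\le K$, part (c) shows that $G'$ centralizes $[A,K]\le K'$. So $A(k-1)(c-1)=0$ for $k\in K$ and $c\in G'$. Since $k$ and $c$ act commutingly on $A$, also $A(c-1)(k-1)=0$.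
\end{proof}

\begin{proof}[Proof of \textup{(4)}$\Rightarrow$\textup{(3)}]
We show that the subgroup $K$ of (4) also works in (3). Let $x,y\in G$, $k,k'\in K$, $g=[x,y]$, and $C=C_A(g)$. As $K$ acts on $A$ commutingly with $g$, the group $C$ is $K$-invariant. We have
\[
[xk,yk']=[xk,k']\,[xk,y]^{k'} .
\]
\emph{First factor.} In $[xk,k']=[x,k']^k[k,k']$, the element $[x,k']$ lies in $C$ by (4), hence so does its conjugate by $k$; and $[k,k']\in K'$ lies in $C$ by Lemma~\ref{lem:four}(c). So $[xk,k']\in C$.

\emph{Second factor.} We have $[xk,y]=g^k[k,y]=g\,[g,k]\,[k,y]$. Since $g=x^{-1}x^y\in E_x$, the element $[g,k]$ lies in $[E_x,K]\le A$, which is centralized by $g\in[E_x,G]$ by Lemma~\ref{lem:four}(b). So $[g,k]\in C$, and likewise $[g,k']\in C$. By (4) applied to $k,y,x$, the element $[k,y]$ of $A$ commutes with $[y,x]=g^{-1}$. Hence $[xk,y]\in gC$. Conjugating by $k'$ gives $[xk,y]^{k'}\in g^{k'}C=g[g,k']C=gC$.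

Together, $[xk,yk']\in C\cdot gC=gC$. So $W_K(x,y)$ lies in the closed abelian group $\overline{\langle g\rangle}\,C$.
\end{proof}

This completes the proof of Theorem~\ref{thm:B}.

\section{What remains true}\label{sec:positive}

We now prove Theorem~\ref{thm:C}. Keep its notation and that of Section~\ref{sec:four}; in particular Lemma~\ref{lem:four} is available, and $G/Z$ is finite because $K\le Z$. The key is part (1): commutation with $G'$ behaves on $A$ like an alternating form in the generators of $G/Z$. Each further commutator uses up two new generators, and so the process stops.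

\begin{proof}[Proof of \textup{(1)}]
The subgroup $K/A$ is central of finite index in $G/A$, so $G'/A=(G/A)'$ is finite by Schur's theorem. Thus $m<\infty$.

Write $G=\langle x_1,\dots,x_r\rangle Z$, and put $E_i=E_{x_i}$ and $A_i=[K,E_i]$. Then $G=E_1\cdots E_rZ$ is a product of closed normal subgroups, and
\begin{equation}\label{eq:dec}
A=[K,Z]\,A_1\cdots A_r,\qquad G'=[G,Z]\prod_{i<j}[E_i,E_j].
\end{equation}
The first equality follows from \eqref{eq:prod}. For the second, note that modulo the right-hand side $Z$ is central and the $x_i$ commute with each other, so the quotient is abelian.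

Two kinds of factors contribute nothing to $[A,{}_tG']$: the subgroup $[G,Z]$ centralizes $A$ by \eqref{eq:Z}, and $[K,Z]$ is centralized by $G'$ by Lemma~\ref{lem:four}(c). For the others, let $X\le A$ be a closed normal subgroup of $G$ that is contained in $A_i$ for all $i$ in an index set $I$, and let $j\neq l$.
\begin{itemize}
\item If $j\in I$ or $l\in I$, then $[X,[E_j,E_l]]=1$. Indeed $[E_j,E_l]\le[E_j,G]\cap[E_l,G]$, and for each $i$ the group $[E_i,G]$ centralizes $A_i$ by Lemma~\ref{lem:four}(b).
\item In all cases $[X,[E_j,E_l]]\le X\cap[K,E_j]\cap[K,E_l]$, because $X\le K$. So this subgroup is contained in $A_s$ for all $s\in I\cup\{j,l\}$.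
\end{itemize}
By \eqref{eq:prod} and \eqref{eq:dec}, and by induction on the number of commutations, $[A,{}_tG']$ is the product of the closed normal subgroups
\[
[A_i,[E_{j_1},E_{l_1}],\dots,[E_{j_t},E_{l_t}]],\qquad j_q<l_q .
\]
Apply the two items successively, starting with $X=A_i$ and $I=\{i\}$ and enlarging $I$ by $\{j_q,l_q\}$ at the $q$-th commutation. This shows that such a subgroup is trivial unless the indices $i,j_1,l_1,\dots,j_t,l_t$ are distinct. That would require $1+2t\le r$, but $2t\ge r$. So $[A,{}_tG']=1$, that is, $A\le\zeta_t(G')$. As $A$ has finite index in $G'$, Baer's theorem shows that $\gamma_{t+1}(G')$ is finite.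
\end{proof}

\begin{proof}[Proof of \textup{(2)}]
$B\le A$ is abelian, and it is centralized by $K$ by Lemma~\ref{lem:four}(d). In $G'/B$ the subgroup $A/B$ is central of finite index. Since $B\le G''$, Schur's theorem shows that $G''/B=(G'/B)'$ is finite.

Put $B_s=[A,{}_sG']$, so that $B_0=A$, $B_1=B$ and $B_t=1$. Let $s\ge1$, $b\in B_{s-1}$ and $c,c'\in G'$. Then $[b,cc']=[b,c'][b,c]^{c'}\equiv[b,c'][b,c]$ modulo $B_{s+1}$, because $[b,c]\in B_s$. Since $c^m\in A$ and $A$ is abelian, it follows that
\[
[b,c]^m\equiv[b,c^m]=1\pmod{B_{s+1}} .
\]
So the abelian group $B_s/B_{s+1}$ is topologically generated by elements of order dividing $m$ and has exponent dividing $m$. Taking $s=1,\dots,t-1$, we see that $B=B_1$ has exponent dividing $m^{t-1}$. As $G''/B$ is finite, $G''$ has finite exponent.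
\end{proof}

\begin{proof}[Proof of \textup{(3)}]
If $G'$ has a finite normal subgroup $T$ with $G'/T$ abelian, then $B\le G''\le T$ is finite. Conversely, if $B$ is finite, then $G''$ is finite by (2), and $G'/G''$ is abelian. It remains to treat the three cases.

($\beta$) If $r\le2$, then $t=1$, and (1) says $B=[A,G']=1$. For the special case, note that if $K$ satisfies (4), then so does every open normal subgroup of $G$ contained in $K$. Whether $G'$ is finite-by-abelian does not depend on $K$, so we may replace $K$ by $K\cap M_0$. Then $A\le M_0$, and as $M_0$ is abelian, $M_0\le C_G(A)\le Z$. So $G/Z$ is a quotient of $G/M_0$, and $r\le2$.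

($\gamma$) Suppose that $B$ is infinite. By (2) it is abelian of finite exponent, so it is the direct product of finitely many primary components, and one of them, say $B_{(p)}$, is infinite of some exponent $p^e$. For $i\ge0$, the kernel of the map $b\mapsto pb$ from $\{b\in B_{(p)}:p^{i+1}b=0\}$ to $\{b\in B_{(p)}:p^ib=0\}$ is $\{b\in B_{(p)}:pb=0\}$. If the latter group were finite, then by induction all these groups, and so $B_{(p)}$, would be finite. Hence $\{b\in B_{(p)}:pb=0\}$ is an infinite elementary abelian $p$-subgroup of $G'$.

($\alpha$) Since $K$ is open in $G$, it is topologically finitely generated. For $x\in G$ and $c\in G'$ define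
\[
\varphi_{x,c}:K\to B,\qquad \varphi_{x,c}(k)=[k,x](c-1).
\]
We have $[kk',x]=[k,x]^{k'}[k',x]$. Since $k'$ acts on $A$ commutingly with $c$ and centralizes $B$,
\[
[k,x]k'(c-1)=[k,x](c-1)k'=[k,x](c-1).
\]
So $\varphi_{x,c}$ is a continuous homomorphism. Its image is a topologically finitely generated abelian profinite group, of finite exponent by (2), hence finite.

There are only finitely many maps $\varphi_{x,c}$. Indeed, $c$ matters only modulo $A$, because $A$ acts trivially on $A$; and $x$ matters only modulo $K$: for $k_1\in K$ we have $[k,xk_1]=[k,k_1][k,x]^{k_1}$, where $[k,k_1](c-1)=0$ by Lemma~\ref{lem:four}(c), and $[k,x]k_1(c-1)=[k,x](c-1)$ by the displayed computation. So there are at most $|G/K|\cdot m$ such maps. Finally, $A$ is topologically generated by the elements $[k,x]$, and $a\mapsto a(c-1)$ is a continuous endomorphism of $A$ for each $c\in G'$. So $B=[A,G']$ is topologically generated by the images of the $\varphi_{x,c}$. These are finitely many finite subgroups of an abelian group, so $B$ is finite.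
\end{proof}

\begin{remark}\label{rem:sharp}
Let $G=M\rtimes Q$ be the group constructed in Section~\ref{sec:example}. Then $M$ is an open abelian normal subgroup and $G/M\cong Q$ is generated by three elements, but $G'$ is not finite-by-abelian. So ``two'' cannot be replaced by ``three'' in ($\beta$), and finite generation cannot be dropped in ($\alpha$).

In this example one can take $K=M$ in (4). Indeed, $[G,M]\le M$ is abelian; and for $k\in M$ and elements $xh,yh'$ of $G$ with $x,y\in Q$ and $h,h'\in M$, the commutator $[xh,yh']$ acts on $M$ as $g=[x,y]$, and by \eqref{eq:lead} and Lemma~\ref{lem:alg}, with $X=x-1$ and $Y=y-1$,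
\[
[k,xh](g-1)=k(x-1)(g-1)=kX\langle X,Y\rangle=0 .
\]
With this choice $B=\prod_{i\in\mathbb N}\mathbb F_p\omega$. On the one hand, $A\le MJ$ and $G'$ acts on $M$ through elements of $1+J^2$, so $B\le MJ^3=\prod_{i\in\mathbb N}\mathbb F_p\omega$. On the other hand, $B$ contains all $he_1\langle e_2,e_3\rangle=h\omega$, $h\in M$. Moreover $r=3$ and $t=2$: since $M\le C_G(A)\le Z$, the group $G/Z$ is a quotient of $Q$, so $r\le3$, and $r\le2$ is excluded by ($\beta$).
\end{remark}

\begin{thebibliography}{9}
\bibitem{talk} \emph{On Coverings Of Word Values}, \texttt{http://www.advgrouptheory.com/agta2017/Talks/Detomi.pdf}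
\end{thebibliography}

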